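\title{Ehrenfeucht's Lemma Fails for Uncountable Models of Peano Arithmetic}

\begin{abstract}
Ehrenfeucht's Lemma says that if $M$ is a countable nonstandard model of Peano Arithmetic, $\mathcal X$ is a Scott set containing the standard system of $M$, and $A\in\mathcal X$, then some elementary extension of $M$ codes $A$ and codes only sets from $\mathcal X$. We prove in ZFC that the lemma fails for uncountable models: there are counterexamples of every uncountable cardinality above every countable nonstandard model. The model $M$ is built so that an elementary extension coding $A$ must also code a forbidden set $C$. If the extension adds no element between $\omega$ and the nonstandard part of $M$, then it codes $C$ as a limit computed from $A$; if it adds one, then it codes $C$ as an ultrafilter limit of one of $\aleph_1$ sequences coded in $M$. We also show that the lemma holds for models of any cardinality with countable standard system, provided that the standard system or $\mathcal X$ is arithmetically closed.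
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathrm{PA}$ be Peano Arithmetic in the language $\langle +,\cdot,<,0,1\rangle$. We identify $\omega=\mathbb N$ with the initial segment of standard elements of any model of $\mathrm{PA}$, and call a model \emph{nonstandard} if it has other elements. A nonstandard model $M$ cannot define $\omega$, but each set that it defines leaves a trace on $\omega$. The \emph{standard system} of $M$ collects these traces:
\[
\mathrm{SSy}(M)=\{\bar A\cap\omega : \bar A\subseteq M \text{ is definable in } M \text{ with parameters}\}.
\]
Equivalently, $A\in\mathrm{SSy}(M)$ if and only if some $a\in M$ \emph{codes} $A$, that is, $A$ is the set of $n\in\omega$ such that the $n$-th binary digit of $a$, computed in $M$, is $1$. So $\mathrm{SSy}(M)$ measures which subsets of $\omega$ the model can see.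

A \emph{Scott set} is a nonempty family $\mathcal X\subseteq\mathcal P(\omega)$ that is a Boolean algebra of sets, is closed under relative computability (if $B\in\mathcal X$ and $D\le_T B$, then $D\in\mathcal X$), and contains an infinite branch of every infinite binary tree that it contains. It is a standard fact that $\mathrm{SSy}(M)$ is a Scott set for every nonstandard $M\models\mathrm{PA}$. The following known result lets one enlarge a standard system without leaving a given Scott set.

\begin{theorem}[Ehrenfeucht's Lemma]\label{thm:EL}
Let $M$ be a countable nonstandard model of $\mathrm{PA}$ and let $\mathcal X\supseteq\mathrm{SSy}(M)$ be a Scott set. For every $A\in\mathcal X$ there is an elementary extension $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathcal X$.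
\end{theorem}

The lemma is the single step in the natural attempt to realize $\mathcal X$ as a standard system. List the members of $\mathcal X$, add codes for them one at a time, and take unions of elementary chains at limit steps. After each step one may shrink the new model to a countable elementary submodel that contains the old model and the new code, so the models stay countable at all steps below $\omega_1$. Hence, if $M$ is countable and $|\mathcal X|\le\aleph_1$, then $\mathcal X=\mathrm{SSy}(N)$ for some $N\succ M$. To continue past $\omega_1$ steps one has to extend uncountable models, and this leads to the following question, posed in \cite{talk}.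

\begin{quote}
Does Ehrenfeucht's Lemma hold for uncountable models? That is, given an uncountable $M\models\mathrm{PA}$, a Scott set $\mathcal X\supseteq\mathrm{SSy}(M)$ and $A\in\mathcal X$, is there always $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathcal X$? Is this statement provable in ZFC, refutable in ZFC, or independent of ZFC?
\end{quote}

The extreme cases are positive. If $A\in\mathrm{SSy}(M)$, take $N=M$. If $\mathcal X=\mathcal P(\omega)$, the compactness theorem gives $N\succ M$ with a code for $A$. The difficulty lies in the upper bound $\mathrm{SSy}(N)\subseteq\mathcal X$: a code $a$ for $A$ brings with it every element definable from $a$ and parameters in $M$, and each of these elements codes a set that has to lie in $\mathcal X$. For countable $M$ these are countably many demands. For uncountable $M$ there are uncountably many, concerning uncountable families of reals, and one might expect the answer to depend on additional axioms of set theory. It does not.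

A \emph{Turing ideal} is a nonempty family of subsets of $\omega$ closed under $\le_T$ and under the join $\oplus$. A Turing ideal is \emph{arithmetically closed} if it is closed under the Turing jump.

\begin{theorem}\label{thm:main}
Let $K$ be a countable nonstandard model of $\mathrm{PA}$ and $\kappa$ an uncountable cardinal. There are $M\succ K$ with $|M|=\kappa$ and $\mathrm{SSy}(M)$ arithmetically closed of size $\aleph_1$, a Scott set $\mathcal X\supseteq\mathrm{SSy}(M)$ with $|\mathcal X|=\aleph_1$, and $A\in\mathcal X$, such that no $N\succ M$ has $A\in\mathrm{SSy}(N)\subseteq\mathcal X$.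
\end{theorem}

The proof is carried out in ZFC, so the statement in the question is refuted outright. It fails at every uncountable cardinality and, since every completion of $\mathrm{PA}$ has a countable nonstandard model, for every completion of $\mathrm{PA}$. On the other hand, the cardinality of $M$ is not by itself the obstruction.

\begin{theorem}\label{thm:positive}
Let $M\models\mathrm{PA}$ be nonstandard, of any cardinality, with $\mathrm{SSy}(M)$ countable. Let $\mathcal X\supseteq\mathrm{SSy}(M)$ be a Scott set, and suppose that at least one of $\mathrm{SSy}(M)$ and $\mathcal X$ is arithmetically closed. Then for every $A\in\mathcal X$ there is $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathcal X$.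
\end{theorem}

Thus, among models with arithmetically closed standard system, a counterexample needs $|\mathrm{SSy}(M)|\ge\aleph_1$, and Theorem~\ref{thm:main} attains this bound.

The plan for Theorem~\ref{thm:main} is to fix a set $C$, to arrange that every $N\succ M$ that codes $A$ also codes $C$, and to keep $C$ out of $\mathcal X$. Section~\ref{sec:dichotomy} finds two properties of $M$ that together force $C$ into $\mathrm{SSy}(N)$, one for each way in which $N$ can sit above $\omega$. Section~\ref{sec:ultrapowers} proves Theorem~\ref{thm:positive} by an ultrapower construction and uses it to reduce the construction of $M$ to a problem about sets of natural numbers. Sections~\ref{sec:avoid} and~\ref{sec:generic} solve that problem, and Section~\ref{sec:proof} assembles the pieces. Theorem~\ref{thm:EL} itself is not used in the proofs of the two theorems.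

\section{Background}\label{sec:background}

\subsection{Computability}

Sets are identified with their characteristic functions. We fix the pairing function $\langle x,y\rangle=\frac12(x+y)(x+y+1)+y$ and identify a binary relation on $\omega$ with the set of codes of its pairs; conversely, every subset $R$ of $\omega$ can be read as a binary relation, and we write $(k,j)\in R$ or $R(k,j)=1$. Finite binary strings, and finite tuples and sequences of them, are coded by numbers in a computable way, and a function on $\omega$ is identified with its graph. The join is $B\oplus D=\{2n:n\in B\}\cup\{2n+1:n\in D\}$.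

Let $\Phi_e$ be the $e$-th oracle machine, so that $D\le_T B$ means $D=\Phi^B_e$ for some $e$. The jump of $B$ is $B'=\{e:\Phi^B_e(e){\downarrow}\}$, and $B^{(n)}$ is the $n$-th jump. A set is $\Sigma_1(B)$ if it is the domain of some $\Phi_e^B$; it is $\Pi_n(B)$ if its complement is $\Sigma_n(B)$; and it is $\Sigma_{n+1}(B)$ if it has the form $\{y:\exists x\,(x,y)\in P\}$ with $P$ in $\Pi_n(B)$. Each class $\Sigma_n(B)$ is closed under existential number quantifiers and under intersection with $B$-computable sets. The family $\mathrm{Arith}(B)$ of sets \emph{arithmetical in $B$} is the union of the classes $\Sigma_n(B)$. By Post's theorem, $\Sigma_n(B)$ sets are computable from $B^{(n)}$, and $\mathrm{Arith}(B)$ is the family of sets computable from some $B^{(n)}$. It is countable and arithmetically closed.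

A \emph{finite oracle} $\gamma$ is a finite part of a set or function: a string, a finite partial characteristic function, or an initial segment of a function on $\omega$, which answers the queries about the graph at arguments below $|\gamma|$. We write $\Phi_e^{x\oplus\gamma}(m){\downarrow}=v$ if the computation halts with output $v$ and all its queries to the second component are answered by $\gamma$. This relation is $\Sigma_1(x)$, it persists when $\gamma$ is extended, and $\Phi_e^{x\oplus b}(m){\downarrow}=v$ holds if and only if it holds for some finite part of $b$. The subscript in $\Phi_{e,n}$ restricts the computation to $n$ steps.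

For $A\subseteq\omega\times\omega$ we write $C=\lim A$ if for every $m$ we have $A(m,s)=C(m)$ for all large $s$. Limits and jumps are linked by the limit lemma: if $C=\lim A$, then $C\le_T A'$; and $B'=\lim A_B$ for the $B$-computable relation $A_B=\{(e,s):\Phi^B_{e,s}(e){\downarrow}\}$.

\subsection{Ideals and Scott sets}

A Turing ideal contains all computable sets and is a Boolean algebra of sets. Every Scott set is a Turing ideal, since $B\oplus D=(B\oplus\emptyset)\cup(\emptyset\oplus D)$. So the Scott sets are exactly the Turing ideals that contain a branch of each of their infinite binary trees. An arithmetically closed family is a Scott set, because the leftmost branch of an infinite binary tree $T$ is computable from $T'$: the oracle $T'$ decides whether a node has extensions in $T$ of all lengths. The union of a chain of Scott sets is a Scott set. For a Turing ideal $\mathcal I$ and $b\subseteq\omega$,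
\[
\mathcal I[b]=\{B:B\le_T x\oplus b\text{ for some }x\in\mathcal I\}
\]
is the least Turing ideal containing $\mathcal I$ and $b$; it is countable if $\mathcal I$ is.

Let $\mathcal Y$ be a Turing ideal. An ultrafilter $U$ on the Boolean algebra $\mathcal Y$ is \emph{nonprincipal} if all its members are infinite; it then contains all cofinite sets. For a binary relation $R\in\mathcal Y$, which we think of as the sequence of sets $R(0,\cdot),R(1,\cdot),\dots$, the \emph{$U$-limit} is
\[
\lim\nolimits_U R=\bigl\{j:\{k:(k,j)\in R\}\in U\bigr\}.
\]
Since $U$ is an ultrafilter, $r=\lim_UR$ is the unique set such that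
\begin{equation}\label{eq:limit}
\{k:R(k,j)=r(j)\}\in U\qquad\text{for every }j .
\end{equation}

\subsection{Models of arithmetic}

Let $x\mathrel{\varepsilon}y$ be the formula saying that the $x$-th binary digit of $y$ is $1$. For every formula $\varphi$, PA proves that for each $c$ there is $u$ with $\forall x<c\,(x\mathrel{\varepsilon}u\leftrightarrow\varphi(x))$; with $c$ nonstandard, this gives the equivalence of the two descriptions of $\mathrm{SSy}(M)$. Nonempty definable sets have least elements. \emph{Overspill} is the principle that if $M$ is nonstandard and $M\models\varphi(t)$ for all $t\in\omega$, where $\varphi$ may have parameters, then $M\models\varphi(t)$ for some nonstandard $t$; otherwise $\varphi$ would define $\omega$, contradicting induction.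

If $N\succ M$, then a code in $M$ codes the same set in $N$, so $\mathrm{SSy}(M)\subseteq\mathrm{SSy}(N)$. The union of an elementary chain is an elementary extension of each member, and its standard system is the union of their standard systems. An extension $N\supseteq M$ is an \emph{end extension} if every element of $N\setminus M$ is above every element of $M$. The MacDowell--Specker theorem states that every model of $\mathrm{PA}$ has a proper elementary end extension of the same cardinality.

For $N\succ M$ we say that $e\in N$ \emph{lies below $M\setminus\omega$} if $e<d$ for all $d\in M\setminus\omega$.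

\section{Two ways to force a set into the standard system}\label{sec:dichotomy}

Let $N\succ M$ with $M$ nonstandard. Either some nonstandard element of $N$ lies below $M\setminus\omega$, or every nonstandard element of $N$ is bounded from below by a nonstandard element of $M$. In each case we look for sets that $N$ cannot help coding.

\subsection{No new element just above $\omega$: limits}

The relevant property of a nonstandard model $M$ is
\[
(\ast)\qquad\text{every countable subset of $M\setminus\omega$ has a lower bound in $M\setminus\omega$.}
\]
A countable model never has $(\ast)$, since $M\setminus\omega$ has no least element. The property allows countably many uses of overspill to be merged into one.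

\begin{lemma}\label{lem:limits}
Let $N$ be a nonstandard model with $(\ast)$. If $A\in\mathrm{SSy}(N)$ and $C=\lim A$, then $C\in\mathrm{SSy}(N)$. In particular, $\mathrm{SSy}(N)$ is arithmetically closed.
\end{lemma}

\begin{proof}
Let $a\in N$ code $A$. For $m\in\omega$ fix $s_m\in\omega$ with $A(m,s)=C(m)$ for all $s\ge s_m$. The statement ``for all $s$ with $s_m\le s\le t$, the $\langle m,s\rangle$-th digit of $a$ is $C(m)$'' holds in $N$ for all standard $t$, so by overspill for some nonstandard $t_m$. By $(\ast)$ there is a nonstandard $d$ with $d\le t_m$ for all $m\in\omega$. Then $s_m\le d\le t_m$, so the $\langle m,d\rangle$-th digit of $a$ is $C(m)$ for every $m\in\omega$. Hence $C$ is the trace on $\omega$ of the definable set $\{x:\langle x,d\rangle\mathrel{\varepsilon}a\}$. For the last claim, if $B\in\mathrm{SSy}(N)$, then $A_B\le_TB$ lies in the Scott set $\mathrm{SSy}(N)$, and $B'=\lim A_B$.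
\end{proof}

\subsection{A new element just above $\omega$: ultrafilter limits}

An element below $M\setminus\omega$ cannot distinguish two $M$-definable sets that agree on $\omega$. It therefore determines an ultrafilter on the standard system.

\begin{lemma}\label{lem:ultrafilter}
Let $N\succ M$ with $M$ nonstandard, and let $e\in N$ be nonstandard and below $M\setminus\omega$. There is a nonprincipal ultrafilter $U$ on $\mathrm{SSy}(M)$ such that $\lim_UR\in\mathrm{SSy}(N)$ for every $R\in\mathrm{SSy}(M)$.
\end{lemma}

\begin{proof}
For a formula $\varphi(x)$ with parameters in $M$ let $B_\varphi=\{k\in\omega:M\models\varphi(k)\}$; these sets make up $\mathrm{SSy}(M)$. Put $B_\varphi\in U$ if and only if $N\models\varphi(e)$. This does not depend on the choice of $\varphi$. Indeed, let $B_\varphi=B_\psi$. Either $M\models\forall x\,(\varphi\leftrightarrow\psi)$, or the least $d\in M$ at which $\varphi$ and $\psi$ differ is nonstandard and $M\models\forall x<d\,(\varphi\leftrightarrow\psi)$. These statements pass to $N$, and $e<d$, so in both cases $N\models\varphi(e)\leftrightarrow\psi(e)$.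

Since $B_{\neg\varphi}=\omega\setminus B_\varphi$ and $B_{\varphi\wedge\psi}=B_\varphi\cap B_\psi$, the family $U$ contains exactly one of each set and its complement, and it contains an intersection of two sets exactly when it contains both. Also $\omega=B_{x=x}\in U$. So $U$ is an ultrafilter. For $n\in\omega$ the set $\{0,\dots,n-1\}=B_{x<n}$ is not in $U$ because $e$ is nonstandard, so $U$ is nonprincipal. Finally, let $b\in M$ code $R$. The section $\{k:(k,j)\in R\}$ is $B_\varphi$ for the formula $\langle x,j\rangle\mathrel{\varepsilon}b$, so $\lim_UR=\{j\in\omega:N\models\langle e,j\rangle\mathrel{\varepsilon}b\}$, which is the trace of an $N$-definable set.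
\end{proof}

We have no control over $U$. What is needed is a family of sequences in $\mathrm{SSy}(M)$ such that, for \emph{every} nonprincipal ultrafilter, one of them has limit $C$, although $C$ is not in $\mathrm{SSy}(M)$.

\subsection{Traps}

Fix $C\subseteq\omega$. For a string $s\in2^{<\omega}$ let
\[
\ell(s)=\max\{n\le|s|:s{\upharpoonright}n=C{\upharpoonright}n\}
\]
be its length of agreement with $C$. For $g:\omega\to2^{<\omega}$ let $G=\{(k,j):j<|g(k)|,\ g(k)(j)=1\}$ be the sequence of the strings $g(k)$ padded by zeros; it is computable from $g$, and we write $\lim_Ug$ for $\lim_UG$.

\begin{example}\label{ex:firstbit}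
Consider only the first bit, and suppose that $C(0)=1$. Let $g_0(k)$ be the string $0$ for even $k$ and the string $1$ for odd $k$, and let $g_1(k)$ be $1$ for even $k$ and $0$ for odd $k$. If $U$ contains the even numbers, then $\lim_Ug_0$ begins with $0$ and $\lim_Ug_1$ begins with $1$; otherwise the roles are exchanged. The ultrafilter chooses which sequence gets the first bit wrong, but it cannot make both wrong, because the sets of $k$ at which $g_0(k)$ and $g_1(k)$ are wrong are disjoint. A nonprincipal $U$ needs only that these sets have finite intersection. So if $(g_\beta)$ is any family for which the sets $\{k:\ell(g_\beta(k))=0\}$ are pairwise almost disjoint, then at most one of the limits $\lim_Ug_\beta$ has a wrong first bit.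

It is tempting to allow only one wrong limit for the first $n$ bits as well, for every $n$. But then two functions would already give $C$ away: the strings $s$ such that for all large $k$ one of $g_0(k)$, $g_1(k)$ extends $s$ form a tree arithmetical in $g_0\oplus g_1$ with at most two nodes on each level, and $C$ is a branch of it. Such a tree has at most two branches, so they are isolated and computable from the tree. By Lemma~\ref{lem:limits}, a model with $(\ast)$ that codes $g_0$ and $g_1$ would code $C$. We therefore let the allowance grow: up to $n$ limits may be wrong in the first $n$ bits.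
\end{example}

\begin{definition}\label{def:trap}
A family $(g_\beta)_{\beta<\omega_1}$ of functions $\omega\to2^{<\omega}$ is a \emph{trap for $C$} if, for every $n\ge1$, any $n+1$ of the sets
\[
Z^n_\beta=\{k:\ell(g_\beta(k))<n\}\qquad(\beta<\omega_1),
\]
with distinct indices $\beta$, have finite intersection.
\end{definition}

\begin{lemma}\label{lem:trap}
Let $(g_\beta)_{\beta<\omega_1}$ be a trap for $C$, let $\mathcal Y$ be a Turing ideal containing all $g_\beta$, and let $U$ be a nonprincipal ultrafilter on $\mathcal Y$. Then $\lim_Ug_\beta=C$ for all but countably many $\beta$.
\end{lemma}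

\begin{proof}
The set $Z^n_\beta$ is computable from $g_\beta$, using the finite string $C{\upharpoonright}n$, so $Z_\beta^n\in\mathcal Y$. For each $n\ge1$ at most $n$ indices $\beta$ have $Z^n_\beta\in U$, since otherwise $U$ would contain a finite intersection. It remains to show that if $r=\lim_Ug_\beta\ne C$, then $Z^n_\beta\in U$ for some $n$. Let $r(j)\ne C(j)$. By \eqref{eq:limit}, $U$ contains the set of $k$ such that $g_\beta(k)$, padded by zeros, has value $r(j)$ at $j$. For such $k$ we have $\ell(g_\beta(k))\le j$, since otherwise $|g_\beta(k)|>j$ and $g_\beta(k)(j)=C(j)$. So $Z^{j+1}_\beta\in U$.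
\end{proof}

\begin{remark}\label{rem:trap}
Two features of the definition cannot be dropped. A countable family can satisfy the intersection condition and catch nothing: let $g_j$ ($j\in\omega$) be constant with value $C{\upharpoonright}j$ followed by $1-C(j)$. Then $Z_j^n=\emptyset$ for $j\ge n$, each $g_j$ is computable, and every limit differs from $C$. And ``finite'' cannot be strengthened to ``empty'': then for each $n$ at most $n$ indices $\beta$ would have $\ell(g_\beta(0))<n$, and the family would be countable.
\end{remark}

The two cases combine as follows.

\begin{proposition}\label{prop:criterion}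
Let $M$ be a nonstandard model with $(\ast)$, let $(g_\beta)_{\beta<\omega_1}$ be a trap for $C$ with all $g_\beta\in\mathrm{SSy}(M)$, and let $C=\lim A$. Then every $N\succ M$ with $A\in\mathrm{SSy}(N)$ has $C\in\mathrm{SSy}(N)$.
\end{proposition}

\begin{proof}
Suppose first that some nonstandard $e\in N$ lies below $M\setminus\omega$. Take $U$ from Lemma~\ref{lem:ultrafilter}. By Lemma~\ref{lem:trap} with $\mathcal Y=\mathrm{SSy}(M)$ there is $\beta$ with $C=\lim_Ug_\beta\in\mathrm{SSy}(N)$.

Otherwise every nonstandard $t\in N$ satisfies $t\ge d$ for some $d\in M\setminus\omega$. Then $N$ has $(\ast)$: given nonstandard $t_0,t_1,\dots\in N$, choose $d_m\in M\setminus\omega$ with $d_m\le t_m$, and take a lower bound of the $d_m$ in $M\setminus\omega$. Lemma~\ref{lem:limits} gives $C\in\mathrm{SSy}(N)$.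
\end{proof}

For a counterexample it now suffices to have $M$, $(g_\beta)$, $A$, $C$ as in the proposition and a Scott set $\mathcal X\supseteq\mathrm{SSy}(M)\cup\{A\}$ with $C\notin\mathcal X$. Lemma~\ref{lem:limits} imposes a constraint: $\mathrm{SSy}(M)$ will be arithmetically closed, so $\mathcal X$ must contain everything arithmetical in finitely many $g_\beta$. The next section shows that this is the only constraint on $\mathrm{SSy}(M)$.

\section{Ultrapowers with prescribed standard system}\label{sec:ultrapowers}

Lemma~\ref{lem:ultrafilter} has a converse: every nonprincipal ultrafilter on $\mathrm{SSy}(M)$ comes from an extension, and there is one that codes nothing but the limits. The point is that the standard system of this extension depends only on $\mathrm{SSy}(M)$ and $U$, however large $M$ is.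

\begin{lemma}\label{lem:ultrapower}
Let $M\models\mathrm{PA}$ be nonstandard and let $U$ be a nonprincipal ultrafilter on $\mathcal S=\mathrm{SSy}(M)$. There is $N\succ M$ with $|N|=|M|$ and $\mathrm{SSy}(N)=\{\lim_UR:R\in\mathcal S\}$ that has a nonstandard element below $M\setminus\omega$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be the set of restrictions to $\omega$ of functions $M\to M$ definable in $M$ with parameters. For $f_1,\dots,f_l\in\mathcal F$ and a formula $\varphi$, the set
\[
\|\varphi(f_1,\dots,f_l)\|=\{k\in\omega:M\models\varphi(f_1(k),\dots,f_l(k))\}
\]
is the trace of a definable set, so it lies in $\mathcal S$. Let $f\sim f'$ if $\|f=f'\|\in U$, and let $N$ be the set of classes $[f]$, with $+$ and $\cdot$ defined pointwise and $[f]<[f']$ if $\|f<f'\|\in U$. \L o\'s's theorem holds: $N\models\varphi([f_1],\dots,[f_l])$ if and only if $\|\varphi(f_1,\dots,f_l)\|\in U$. The proof is the usual induction on $\varphi$, and the one step that needs the class $\mathcal F$ to be rich enough is the existential one. There, if $\|\exists y\,\psi(y,\bar f)\|\in U$, let $h(x)$ be the least $y$ with $\psi(y,\bar f(x))$, and $0$ if there is none; $h$ is definable and $\|\psi(h,\bar f)\|=\|\exists y\,\psi(y,\bar f)\|$.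 Constant functions embed $M$ elementarily into $N$, and $|N|=|M|$ because there are $|M|$ formulas with parameters in $M$.

Let $e=[\mathrm{id}]$. For $n\in\omega$ the set $\|\mathrm{id}>n\|$ is cofinite, and for $d\in M\setminus\omega$ we have $\|\mathrm{id}<d\|=\omega$. So $e$ is nonstandard and lies below $M\setminus\omega$.

The set coded by $[f]$ is $\{j\in\omega:\|j\mathrel{\varepsilon}f\|\in U\}=\lim_UR$, where $R=\{(k,j):M\models j\mathrel{\varepsilon}f(k)\}\in\mathcal S$. Conversely, if $b\in M$ codes $R\in\mathcal S$, then by \L o\'s's theorem $\lim_UR=\{j\in\omega:N\models\langle e,j\rangle\mathrel{\varepsilon}b\}\in\mathrm{SSy}(N)$.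
\end{proof}

It remains to choose $U$. When $\mathcal S$ is countable, we can choose the limits first, one relation at a time, each as a branch through a tree in $\mathcal X$, and read off $U$ afterwards.

\begin{lemma}\label{lem:chooseU}
Let $\mathcal S$ be a countable Turing ideal, $\mathcal X\supseteq\mathcal S$ a Scott set, and $A\in\mathcal X$. Suppose that $\mathcal S$ or $\mathcal X$ is arithmetically closed. Then there is a nonprincipal ultrafilter $U$ on $\mathcal S$ with $A\in\{\lim_UR:R\in\mathcal S\}\subseteq\mathcal X$.
\end{lemma}

\begin{proof}
Let $(\sigma_k)$ be a computable enumeration of $2^{<\omega}$. Enumerate $\mathcal S$, viewed as a family of binary relations, as $R_0,R_1,\dots$, where $R_0=\{(k,j):j<|\sigma_k|,\ \sigma_k(j)=1\}$. For strings $s_0,\dots,s_i$ of a common length $n$ let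
\[
H(s_0,\dots,s_i)=\{k:R_l(k,j)=s_l(j)\text{ for all }l\le i\text{ and }j<n\}\in\mathcal S,
\]
and let $J_i$ be the set of tuples $(s_0,\dots,s_i)$ with $H(s_0,\dots,s_i)$ infinite. The set $J_i$ is arithmetical in $R_0\oplus\dots\oplus R_i\in\mathcal S\subseteq\mathcal X$, so $J_i\in\mathcal X$ under either hypothesis.

We choose $r_0,r_1,\dots\in\mathcal X$ so that $(r_0{\upharpoonright}n,\dots,r_i{\upharpoonright}n)\in J_i$ for all $i$ and $n$. Let $r_0=A$; this works because $H(A{\upharpoonright}n)$ contains the infinitely many $k$ with $\sigma_k\supseteq A{\upharpoonright}n$. Given $r_0,\dots,r_{i-1}$ with $i\ge1$, let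
\[
T=\{s\in2^{<\omega}:(r_0{\upharpoonright}|s|,\dots,r_{i-1}{\upharpoonright}|s|,s)\in J_i\}.
\]
Shortening all strings enlarges $H$, so $T$ is a tree, and $T\le_TJ_i\oplus r_0\oplus\dots\oplus r_{i-1}$ gives $T\in\mathcal X$. For each $n$ the infinite set $H(r_0{\upharpoonright}n,\dots,r_{i-1}{\upharpoonright}n)$ is the union of the $2^n$ sets $H(r_0{\upharpoonright}n,\dots,r_{i-1}{\upharpoonright}n,s)$ with $|s|=n$, one of which is infinite. So $T$ is infinite. Let $r_i\in\mathcal X$ be a branch of $T$.

Put $H_{i,n}=H(r_0{\upharpoonright}n,\dots,r_i{\upharpoonright}n)$. These sets are infinite and decrease as $i$ or $n$ increases, so $U=\{B\in\mathcal S:B\supseteq H_{i,n}\text{ for some }i,n\}$ is a filter of infinite sets. It is an ultrafilter: given $B\in\mathcal S$, take $i$ with $R_i=\{(k,0):k\in B\}$; then $H_{i,1}\subseteq B$ if $r_i(0)=1$, and $H_{i,1}\subseteq\omega\setminus B$ if $r_i(0)=0$. Finally $\{k:R_i(k,j)=r_i(j)\}\supseteq H_{i,j+1}$, so $\lim_UR_i=r_i$ by \eqref{eq:limit}. Hence the set of limits is $\{r_i:i\in\omega\}\subseteq\mathcal X$, and it contains $r_0=A$.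
\end{proof}

\begin{remark}
Countability of $\mathcal S$ is used to enumerate the relations, and arithmetical closure only to put $J_i$ into $\mathcal X$. Some closure under jumps is necessary for the lemma. If $B\in\mathcal S$, then the sections of $R=\{(k,j):\Phi^B_{j,k}(j){\downarrow}\}\in\mathcal S$ are cofinite for $j\in B'$ and empty otherwise, so $\lim_UR=B'$ for every nonprincipal $U$. Thus $\mathcal X$ has to contain the jumps of all members of $\mathcal S$.
\end{remark}

\begin{proposition}\label{prop:onestep}
Under the hypotheses of Theorem~\ref{thm:positive}, for every $A\in\mathcal X$ there is $N\succ M$ with $|N|=|M|$ and $A\in\mathrm{SSy}(N)\subseteq\mathcal X$ that has a nonstandard element below $M\setminus\omega$.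
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:chooseU} to $\mathcal S=\mathrm{SSy}(M)$, and then Lemma~\ref{lem:ultrapower}.
\end{proof}

This proves Theorem~\ref{thm:positive}. Iterating the proposition $\omega_1$ times produces $(\ast)$.

\begin{proposition}\label{prop:model}
Let $K$ be a countable nonstandard model of $\mathrm{PA}$ and let $\mathcal Y\supseteq\mathrm{SSy}(K)$ be arithmetically closed with $|\mathcal Y|\le\aleph_1$. There is $M\succ K$ with $|M|=\aleph_1$ and $\mathrm{SSy}(M)=\mathcal Y$ that has $(\ast)$.
\end{proposition}

\begin{proof}
Write $\mathcal Y=\{B_\alpha:\alpha<\omega_1\}$, with repetitions if necessary. We build an elementary chain of countable models $M_\alpha$ ($\alpha<\omega_1$) with $\mathrm{SSy}(M_\alpha)\subseteq\mathcal Y$. Let $M_0=K$ and take unions at limits. Given $M_\alpha$, its standard system is countable and $\mathcal Y$ is an arithmetically closed Scott set, so Proposition~\ref{prop:onestep} gives a countable $M_{\alpha+1}\succ M_\alpha$ with $B_\alpha\in\mathrm{SSy}(M_{\alpha+1})\subseteq\mathcal Y$ and a nonstandard $e_\alpha\in M_{\alpha+1}$ below $M_\alpha\setminus\omega$. Let $M=\bigcup_\alpha M_\alpha$. Then $\mathrm{SSy}(M)=\mathcal Y$.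 Since $e_\alpha\notin M_\alpha$, the chain is strictly increasing and $|M|=\aleph_1$. A countable subset of $M\setminus\omega$ is contained in some $M_\alpha$, and $e_\alpha$ is a lower bound for it.
\end{proof}

\section{Keeping a set out of a Scott set}\label{sec:avoid}

The rest is computability theory. We must enlarge a countable Turing ideal that omits $C$, by branches of trees, by $A$, and by the functions $g_\beta$, without letting $C$ in. We begin with branches.

\begin{lemma}\label{lem:scott}
If $\mathcal I$ is a countable Turing ideal and $C\notin\mathcal I$, then there is a countable Scott set $\mathcal S\supseteq\mathcal I$ with $C\notin\mathcal S$.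
\end{lemma}

\begin{proof}
We first show that every infinite binary tree $T\in\mathcal I$ has a branch $b$ with $C\notin\mathcal I[b]$. List all pairs $(x,e)$ with $x\in\mathcal I$ and $e\in\omega$. We build infinite trees $T=T_0\supseteq T_1\supseteq\cdots$ in $\mathcal I$ such that no branch $b$ of $T_{s+1}$ has $\Phi_e^{x\oplus b}=C$ for the $s$-th pair $(x,e)$. Given $T_s$, let for each $m$
\[
T_s^m=\{\sigma\in T_s:\text{it is not the case that }\Phi^{x\oplus\sigma}_{e,|\sigma|}(m){\downarrow}=C(m)\}.
\]
Convergence persists, with the same value, to longer strings, so $T_s^m$ is a subtree of $T_s$. It is computable from $T_s\oplus x$ using the single bit $C(m)$, so $T^m_s\in\mathcal I$.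

Some $T_s^m$ is infinite. Suppose not. To compute $C(m)$ from $T_s\oplus x$, search for $n$ and $v$ such that all $\sigma\in T_s$ of length $n$ satisfy $\Phi_{e,n}^{x\oplus\sigma}(m){\downarrow}=v$. Any $n$ above the height of $T_s^m$ works with $v=C(m)$, so the search halts. Whatever pair $n,v$ is found, take $\tau\in T_s$ of length greater than both $n$ and the height of $T^m_s$. The value at $\tau$ is $C(m)$ because $\tau\notin T_s^m$, and it is $v$ by persistence from $\tau{\upharpoonright}n$. So $v=C(m)$, and $C\in\mathcal I$, a contradiction.

Let $T_{s+1}=T_s^m$ for an $m$ with $T^m_s$ infinite. If $b$ is a branch of $T_{s+1}$, then $\Phi_e^{x\oplus b}(m)$ does not converge to $C(m)$, since otherwise a long initial segment of $b$ would leave $T^m_s$. The sets of branches of the $T_s$ are nested nonempty closed subsets of the compact space $2^\omega$, so some $b$ is a branch of all $T_s$, and $C\notin\mathcal I[b]$.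

Now build countable ideals $\mathcal I=\mathcal I_0\subseteq\mathcal I_1\subseteq\cdots$ omitting $C$, with $\mathcal I_{k+1}=\mathcal I_k[b_k]$ for such a branch $b_k$ of a tree in $\mathcal I_k$, and with bookkeeping so that every infinite binary tree in any $\mathcal I_k$ is treated at some later step. Then $\mathcal S=\bigcup_k\mathcal I_k$ is as required.
\end{proof}

The sets $A$ and $g_\beta$ are built by finite approximations. At each stage the admissible extensions of the current approximation will form a set $Q$ in the ideal, and the following alternative applies.

\begin{lemma}\label{lem:search}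
Let $\mathcal I$ be a Turing ideal with $C\notin\mathcal I$, let $x\in\mathcal I$ and $e\in\omega$, and let $Q\in\mathcal I$ be a set of finite oracles. Then either
\begin{itemize}
\item[(a)] $\Phi_e^{x\oplus\gamma'}(m){\downarrow}\ne C(m)$ for some $\gamma'\in Q$ and some $m$, or
\item[(b)] there is $m$ such that $\Phi_e^{x\oplus\gamma'}(m)$ converges for no $\gamma'\in Q$.
\end{itemize}
\end{lemma}

\begin{proof}
If both fail, then for each $m$ a search for $\gamma'\in Q$ with $\Phi^{x\oplus\gamma'}_e(m){\downarrow}$ succeeds and returns the value $C(m)$. So $C\le_Tx\oplus Q\in\mathcal I$, a contradiction.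
\end{proof}

The construction of $A$ shows the method of the next section in miniature. The set $A$ must eventually agree with $C$ on every row, but at any stage only finitely many rows are committed, so the set of admissible extensions depends on finitely many bits of $C$.

\begin{lemma}\label{lem:A}
If $\mathcal I$ is a countable Turing ideal and $C\notin\mathcal I$, then there is $A\subseteq\omega\times\omega$ with $\lim A=C$ and $C\notin\mathcal I[A]$.
\end{lemma}

\begin{proof}
A \emph{state} is a pair $(\gamma,i)$, where $\gamma$ is a finite partial function $\omega\times\omega\to2$ and $i\in\omega$. Put $(\gamma',i')\le(\gamma,i)$ if $\gamma'\supseteq\gamma$, $i'\ge i$, and $\gamma'(m,s)=C(m)$ for every $(m,s)\in\mathrm{dom}\,\gamma'\setminus\mathrm{dom}\,\gamma$ with $m<i$. This relation is transitive, because the commitment $i$ only grows. Any point can be added to the domain and $i$ can always be raised. We build a decreasing sequence of states in which $i\to\infty$ and the union $A$ of the $\gamma$ is total. Once $i>m$, all new values in row $m$ equal $C(m)$, so $\lim A=C$.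

Along the way we meet, for each $x\in\mathcal I$ and $e\in\omega$, the requirement $\Phi_e^{x\oplus A}\ne C$. Let $(\gamma,i)$ be the current state. The set $Q=\{\gamma':(\gamma',i)\le(\gamma,i)\}$ is computable, since it depends only on $C{\upharpoonright}i$. In case (a) of Lemma~\ref{lem:search} pass to $(\gamma',i)$; then $\Phi_e^{x\oplus A}(m)\ne C(m)$. In case (b) do nothing: every later state $(\gamma^*,i^*)$ has $\gamma^*\in Q$, so $\Phi_e^{x\oplus A}(m)$ diverges.
\end{proof}

\section{Generic traps}\label{sec:generic}

Throughout this section $z\subseteq\omega$ and $C\notin\mathrm{Arith}(z)$ are fixed, and $\ell$ refers to $C$. The goal is a trap for $C$ and a Scott set $\mathcal X$ omitting $C$ that contains everything arithmetical in $z$ and finitely many $g_\beta$.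

It is easy to extend a countable partial trap by one function: let $g_\alpha(k)$ be longer and longer initial segments of $C$. But such a function computes $C$. Even $\ell(g_\alpha(k))\to\infty$ is too much, for then $C$ is a limit computed from $g_\alpha$. More generally, the tools of Section~\ref{sec:avoid} keep $C$ from being \emph{computable} from $x\oplus g_\alpha$, whereas we need control over all jumps of all finite joins of the $g_\beta$. The remedy is genericity: for a generic $g$, the $n$-th jump of $z\oplus g$ is computable from $z^{(n)}\oplus g$, so that a Turing ideal containing $g$ and all $z^{(n)}$ contains $\mathrm{Arith}(z\oplus g)$ automatically. Finite tuples from a trap cannot be generic for unrestricted finite extensions, since these would make all sets $Z^1_\beta$ meet infinitely often. We build the trap condition into the notion of extension.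

\subsection{Good columns}

For a finite set $F$ of countable ordinals, a \emph{column over $F$} is a map $c:F\to2^{<\omega}$. It is \emph{good} if
\[
\#\{\beta\in F:\ell(c(\beta))<n\}\le n\qquad\text{for all }n .
\]
Over a set with at most one element every column is good. Over a two-element set, a column is good unless both strings have $\ell=0$. Listing $F$ in increasing order, we code columns as $|F|$-tuples of strings. Three properties will be used.
\begin{itemize}
\item[(G1)] \emph{Restriction.} The restriction of a good column to a subset of $F$ is good.
\item[(G2)] \emph{Extension.} Let $c$ be good over $F$, let $E\supseteq F$ be finite, and let $c'$ be a column over $E$ extending $c$ with $\ell(c'(\beta))\ge|E|$ for $\beta\in E\setminus F$. Then $c'$ is good. Indeed, for $n\le|E|$ only elements of $F$ are counted, and for $n>|E|$ at most $|E|<n$ elements are counted.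
\item[(G3)] \emph{Finite information.} For $n\ge|F|$ the condition is automatic. So goodness over $F$ depends only on the finite string $C{\upharpoonright}|F|$ and is decidable.
\end{itemize}
Property (G3) is where the growing allowance of Example~\ref{ex:firstbit} pays off.

Given functions $g_\beta:\omega\to2^{<\omega}$ for $\beta\in F$, let $g_F(k)$ be the column $(g_\beta(k))_{\beta\in F}$. The function $g_F$ is Turing equivalent to the join of the $g_\beta$, $\beta\in F$. If for every finite $F\subseteq\omega_1$ the columns $g_F(k)$ are good for all large $k$, then $(g_\beta)_{\beta<\omega_1}$ is a trap: if $|F|=n+1$ and $k\in\bigcap_{\beta\in F}Z^n_\beta$, then $g_F(k)$ is not good, and there are only finitely many such $k$.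

Let $P_F$ be the set of finite sequences of columns over $F$. Put $q\le p$ if $q$ end-extends $p$ and all new columns $q(k)$, $|p|\le k<|q|$, are good. The relation $\le$ is transitive, and $P_F$ and $\le$ are computable by (G3).

\begin{definition}\label{def:generic}
The function $g_F$ is \emph{$z$-generic} if
\begin{itemize}
\item[(1)] there is $m$ such that $g_F(k)$ is good for all $k\ge m$; let $m_F$ be the least such $m$;
\item[(2)] for each $W\subseteq P_F$ arithmetical in $z$ there is $m\ge m_F$ such that $g_F{\upharpoonright}m\in W$ or no $q\le g_F{\upharpoonright}m$ is in $W$.
\end{itemize}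
\end{definition}

The bound $m\ge m_F$ matters because it gives
\begin{equation}\label{eq:segments}
g_F{\upharpoonright}m'\le g_F{\upharpoonright}m\qquad\text{for }m'\ge m\ge m_F .
\end{equation}
For $F=\emptyset$ there is one column, it is good, and $P_\emptyset$ consists of the initial segments of $g_\emptyset$. So $g_\emptyset$ is $z$-generic with $m_\emptyset=0$: in (2), take an element of $W$ if there is one, and $m=0$ otherwise.

\subsection{Jumps of generic functions}

\begin{lemma}\label{lem:forcing}
If $g_F$ is $z$-generic, then every $B\in\mathrm{Arith}(z\oplus g_F)$ satisfies $B\le_Tz^{(n)}\oplus g_F$ for some $n$.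
\end{lemma}

\begin{proof}
The idea is that every arithmetical statement about $g_F$ is decided by an initial segment, in a way that an oracle $z^{(n)}$ can recognize.

\emph{Formulas.} Let $g$ be a variable for infinite sequences of columns over $F$. A \emph{$\Sigma_1$ formula} $\sigma(y)$ has the form $\exists x\,\theta(g{\upharpoonright}x,x,y)$ with $\theta$ a relation computable in $z$. A \emph{$\Sigma_{n+1}$ formula} $\sigma(y)$ has the form $\exists x\,\neg\tau(\langle x,y\rangle)$ with $\tau$ a $\Sigma_n$ formula. Every $\Sigma_n(z\oplus g_F)$ set is $\{y:\sigma(y)\text{ is true of }g_F\}$ for a $\Sigma_n$ formula $\sigma$: for $n=1$ let $\theta(p,x,y)$ say $\Phi_{e,x}^{z\oplus p}(y){\downarrow}$, and then follow the inductive definition of the classes.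

\emph{Forcing.} For $p\in P_F$ and $y\in\omega$ define, by recursion on $n$:
\begin{itemize}
\item for $\sigma$ of level $1$ as above, $p\Vdash\sigma(y)$ if $\theta(p{\upharpoonright}x,x,y)$ for some $x\le|p|$;
\item $p\Vdash\neg\sigma(y)$ if no $q\le p$ has $q\Vdash\sigma(y)$;
\item for $\sigma$ of level $n+1$ as above, $p\Vdash\sigma(y)$ if $p\Vdash\neg\tau(\langle x,y\rangle)$ for some $x$.
\end{itemize}
If $p$ forces $\sigma(y)$ or $\neg\sigma(y)$ and $q\le p$, then so does $q$: at level $1$ because $q$ end-extends $p$, for negations by transitivity of $\le$, and at level $n+1$ by the case of negations. For a $\Sigma_n$ formula $\sigma$, the relation $p\Vdash\sigma(y)$ of $p$ and $y$ is $\Sigma_n(z)$ and the relation $p\Vdash\neg\sigma(y)$ is $\Pi_n(z)$. This follows by induction on $n$, because $\le$ is computable. Call $g_F{\upharpoonright}m$ a \emph{segment} if $m\ge m_F$. Condition (2) for $W=\{p:p\Vdash\sigma(y)\}$ gives a segment that \emph{decides} $\sigma(y)$, that is, forces $\sigma(y)$ or $\neg\sigma(y)$. By \eqref{eq:segments}, all longer segments force the same.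

\emph{Forcing implies truth.} We show by induction on $n$ that if a segment forces $\sigma(y)$, or $\neg\sigma(y)$, then this statement is true of $g_F$. If a segment forces $\sigma(y)$, then at level $1$ the witness $x$ works for $g_F$, and at level $n+1$ the segment forces some $\neg\tau(\langle x,y\rangle)$, which is true by the induction hypothesis. Now let the segment $g_F{\upharpoonright}m$ force $\neg\sigma(y)$, and suppose that $\sigma(y)$ is true, with witness $x$. At level $1$, the segment of length $\max(m,x)$ forces $\sigma(y)$. At level $n+1$, some segment of length at least $m$ decides $\tau(\langle x,y\rangle)$; this statement is false, so by the induction hypothesis the segment forces $\neg\tau(\langle x,y\rangle)$, and hence $\sigma(y)$. In both cases a segment below $g_F{\upharpoonright}m$ forces $\sigma(y)$, a contradiction.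

\emph{Conclusion.} Let $B$ be defined by the $\Sigma_n$ formula $\sigma$. Given $y$, use $z^{(n)}\oplus g_F$ to search for $m\ge m_F$ such that $g_F{\upharpoonright}m$ decides $\sigma(y)$. The search halts, and the decision tells whether $y\in B$.
\end{proof}

\subsection{The recursion of length $\omega_1$}

\begin{proposition}\label{prop:recursion}
Let $\mathcal X_0$ be a countable Scott set with $C\notin\mathcal X_0$. There are functions $g_\alpha:\omega\to2^{<\omega}$ and an increasing sequence of countable Scott sets $\mathcal X_\alpha$ $(\alpha<\omega_1)$, starting with $\mathcal X_0$, such that $C\notin\mathcal X_\alpha$ for all $\alpha$, $g_\beta\in\mathcal X_\alpha$ for $\beta<\alpha$, and $g_F$ is $z$-generic for every finite $F\subseteq\omega_1$.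
\end{proposition}

\begin{proof}
At limit ordinals let $\mathcal X_\alpha$ be the union of the earlier sets. Suppose that $\mathcal X_\alpha$ and $g_\beta$ ($\beta<\alpha$) are given and that $g_F$ is $z$-generic for all finite $F\subseteq\alpha$. We construct $g_\alpha$ such that $C\notin\mathcal X_\alpha[g_\alpha]$ and $g_{F\cup\{\alpha\}}$ is $z$-generic for all finite $F\subseteq\alpha$. Then Lemma~\ref{lem:scott} gives a countable Scott set $\mathcal X_{\alpha+1}\supseteq\mathcal X_\alpha[g_\alpha]$ omitting $C$, and the recursion continues.

\emph{States.} Write the countable set $\alpha$ as an increasing union of finite sets $\emptyset=F_0\subseteq F_1\subseteq\cdots$. For a column $c$ over $F\subseteq\alpha$ and a string $s$, let $(c,s)$ be the column over $F\cup\{\alpha\}$ that extends $c$ and has value $s$ at $\alpha$. A \emph{state} is a pair $(\gamma,i)$, where $\gamma$ is a finite sequence of strings with $|\gamma|\ge m_{F_i}$. It approximates $g_\alpha$ and promises that all future columns over $F_i\cup\{\alpha\}$ are good. Accordingly, $(\gamma',i')\le(\gamma,i)$ if $\gamma'\supseteq\gamma$, $i'\ge i$, and the column $(g_{F_i}(k),\gamma'(k))$ is good for $|\gamma|\le k<|\gamma'|$.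 This relation is transitive by (G1). The promise can be kept: for $k\ge|\gamma|\ge m_{F_i}$ the column $g_{F_i}(k)$ is good, so $(g_{F_i}(k),C{\upharpoonright}(|F_i|+1))$ is good by (G2). Thus $\gamma$ can be prolonged to any length, and once $|\gamma|\ge m_{F_{i+1}}$ we may pass from $(\gamma,i)$ to $(\gamma,i+1)$.

Starting from $(\emptyset,0)$, we build a decreasing sequence of states with $|\gamma|\to\infty$ and $i\to\infty$, and let $g_\alpha$ be the union of the $\gamma$. By transitivity, every state $(\gamma,i)$ of the sequence satisfies
\begin{equation}\label{eq:promise}
(g_{F_i}(k),g_\alpha(k))\text{ is good for all }k\ge|\gamma| .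
\end{equation}
Every finite $F\subseteq\alpha$ is contained in some $F_i$, so \eqref{eq:promise} and (G1) give condition (1) for $g_{F\cup\{\alpha\}}$. Along the sequence we meet countably many requirements of two kinds.

\emph{Avoiding $C$: $\Phi_e^{x\oplus g_\alpha}\ne C$, for $x\in\mathcal X_\alpha$ and $e\in\omega$.} Let $(\gamma,i)$ be the current state and $Q=\{\gamma':(\gamma',i)\le(\gamma,i)\}$. By (G3), $Q\le_Tg_{F_i}$, and $g_{F_i}\in\mathcal X_\alpha$. Apply Lemma~\ref{lem:search} with $\mathcal I=\mathcal X_\alpha$. In case (a) pass to $(\gamma',i)$. In case (b) do nothing: by \eqref{eq:promise} all initial segments of $g_\alpha$ extending $\gamma$ lie in $Q$, so $\Phi_e^{x\oplus g_\alpha}(m)$ diverges. These requirements give $C\notin\mathcal X_\alpha[g_\alpha]$.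

\emph{Genericity: condition \textup{(2)} for $g_{F\cup\{\alpha\}}$ and $W$, for finite $F\subseteq\alpha$ and $W\subseteq P_{F\cup\{\alpha\}}$ arithmetical in $z$.} There are two difficulties. We are free to choose only the coordinate $\alpha$, while the coordinates in $F$ are already fixed; and we are bound by a promise over $F_i$, which may be larger than $F$ and of which $W$ knows nothing. The first is handled by projecting $W$ to a set $V$ of conditions on the old coordinates and using that the old functions are generic. The second is handled by (G2), which lifts any extension over $F\cup\{\alpha\}$ to one that respects the promise.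

Raise $i$ so that $F\subseteq F_i$. Let $(\gamma,i)$ be the state reached, $E=F_i$ and $k_0=|\gamma|\ge m_E$. For $p\in P_E$ and a sequence of strings $\gamma'$ with $|\gamma'|=|p|$, let $(p{\upharpoonright}F,\gamma')\in P_{F\cup\{\alpha\}}$ be the sequence of columns $(p(k){\upharpoonright}F,\gamma'(k))$, $k<|p|$. Let $V$ be the set of $p\in P_E$ with $|p|\ge k_0$ for which there is $\gamma'\supseteq\gamma$ with $|\gamma'|=|p|$ such that
\[
(p(k),\gamma'(k))\text{ is good for }k_0\le k<|p|\qquad\text{and}\qquad(p{\upharpoonright}F,\gamma')\in W .
\]
By (G3), $V$ is arithmetical in $z$. Since $g_E$ is $z$-generic, one of the following cases holds.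

\emph{Case 1: $g_E{\upharpoonright}m\in V$ for some $m\ge m_E$.} Let $\gamma'$ be a witness. Then $(\gamma',i)\le(\gamma,i)$, and we pass to $(\gamma',i)$. This ensures $g_{F\cup\{\alpha\}}{\upharpoonright}m=(g_F{\upharpoonright}m,\gamma')\in W$.

\emph{Case 2: for some $m\ge m_E$, no $q\le g_E{\upharpoonright}m$ is in $V$.} By \eqref{eq:segments} and transitivity this persists to larger $m$, so we may take $m\ge k_0$. Prolong $\gamma$ to $\gamma'$ of length $m$ by the values $C{\upharpoonright}(|E|+1)$ and pass to $(\gamma',i)$. This ensures $g_{F\cup\{\alpha\}}{\upharpoonright}m=p'$, where $p'=(g_F{\upharpoonright}m,\gamma')$. We claim that no $w\le p'$ is in $W$. Suppose that $w\le p'$ and $w\in W$. Define $q\in P_E$ and a sequence of strings $\gamma''$, both of length $|w|$, by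
\[
\begin{array}{l|c|c}
 & k<m & m\le k<|w|\\ \hline
q(k)(\beta),\ \beta\in F & g_\beta(k) & w(k)(\beta)\\
q(k)(\beta),\ \beta\in E\setminus F & g_\beta(k) & C{\upharpoonright}(|E|+1)\\
\gamma''(k) & \gamma'(k) & w(k)(\alpha)
\end{array}
\]
For $m\le k<|w|$ the column $w(k)$ is good over $F\cup\{\alpha\}$, and $(q(k),\gamma''(k))$ extends it to $E\cup\{\alpha\}$ by strings with $\ell=|E|+1=|E\cup\{\alpha\}|$. So $(q(k),\gamma''(k))$ is good by (G2), and $q(k)$ is good by (G1). Hence $q\le g_E{\upharpoonright}m$. For $k_0\le k<m$ the column $(q(k),\gamma''(k))=(g_E(k),\gamma'(k))$ is good because $(\gamma',i)\le(\gamma,i)$. Finally, $\gamma''\supseteq\gamma$ and $(q{\upharpoonright}F,\gamma'')=w\in W$. So $\gamma''$ witnesses $q\in V$, contradicting the case assumption.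

In both cases $|\gamma'|=m$, so by \eqref{eq:promise} for the state $(\gamma',i)$ and by (G1), all columns of $g_{F\cup\{\alpha\}}$ from position $m$ on are good. Thus $m\ge m_{F\cup\{\alpha\}}$, and condition (2) holds for $W$.
\end{proof}

The recursion runs through all countable ordinals because at stage $\alpha$ both the set of earlier indices and $\mathcal X_\alpha$ are countable, so that a sequence of $\omega$ states can meet all requirements. By Remark~\ref{rem:trap}, nothing shorter than $\omega_1$ would give a useful trap.

\section{The counterexample}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]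
Since $K$ is countable, so is $\mathrm{SSy}(K)$. Let $z$ be a set that computes all members of $\mathrm{SSy}(K)$, for instance $z=\{\langle i,n\rangle:n\in B_i\}$ for an enumeration $(B_i)$ of $\mathrm{SSy}(K)$. Then $\mathrm{SSy}(K)\subseteq\mathrm{Arith}(z)$. Fix any $C$ outside the countable family $\mathrm{Arith}(z)$.

\emph{The sets.} Lemma~\ref{lem:A} gives $A$ with $\lim A=C$ and $C\notin\mathrm{Arith}(z)[A]$, and Lemma~\ref{lem:scott} gives a countable Scott set $\mathcal X_0\supseteq\mathrm{Arith}(z)[A]$ omitting $C$. Take $g_\alpha$ and $\mathcal X_\alpha$ from Proposition~\ref{prop:recursion}, and put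
\[
\mathcal X=\bigcup_{\alpha<\omega_1}\mathcal X_\alpha,\qquad
\mathcal Y=\bigcup\{\mathrm{Arith}(z\oplus g_F):F\subseteq\omega_1\text{ finite}\}.
\]
Then $\mathcal X$ is a Scott set with $|\mathcal X|\le\aleph_1$, $A\in\mathcal X$ and $C\notin\mathcal X$. The family $\mathcal Y$ is a directed union of arithmetically closed families, since $\mathrm{Arith}(z\oplus g_F)$ grows with $F$; so it is arithmetically closed. It contains $\mathrm{SSy}(K)$ and all $g_\alpha$. By Lemma~\ref{lem:forcing} every member of $\mathcal Y$ is computable from some $z^{(n)}\oplus g_F$, and $z^{(n)},g_F\in\mathcal X$. Hence $\mathcal Y\subseteq\mathcal X$, and $|\mathcal Y|\le\aleph_1$. By condition (1) of genericity, $(g_\alpha)_{\alpha<\omega_1}$ is a trap for $C$.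

\emph{The case $\kappa=\aleph_1$.} Proposition~\ref{prop:model} gives $M\succ K$ of size $\aleph_1$ with $(\ast)$ and $\mathrm{SSy}(M)=\mathcal Y\subseteq\mathcal X$. If $N\succ M$ and $A\in\mathrm{SSy}(N)$, then $C\in\mathrm{SSy}(N)$ by Proposition~\ref{prop:criterion}, so $\mathrm{SSy}(N)\not\subseteq\mathcal X$. The family $\mathcal Y$ is uncountable, since otherwise Theorem~\ref{thm:positive} would give $N\succ M$ with $A\in\mathrm{SSy}(N)\subseteq\mathcal X$. So $|\mathrm{SSy}(M)|=|\mathcal X|=\aleph_1$.

\emph{The case $\kappa>\aleph_1$.} Starting from $M$, apply the MacDowell--Specker theorem $\kappa$ times, taking unions at limits. The models form a strictly increasing chain of elementary end extensions, each of size at most $\kappa$, so the union $M^*$ is an elementary end extension of $M$ of size $\kappa$. It codes no new sets: let $c\in M^*$ code $B$ and fix $d\in M\setminus\omega$. The remainder $c\bmod2^d$ has the same digits as $c$ below $d$, so it codes $B$, and it is smaller than $2^d\in M$, so it lies in $M$. Hence $\mathrm{SSy}(M^*)=\mathrm{SSy}(M)$. Every $N\succ M^*$ is an elementary extension of $M$, so no $N\succ M^*$ has $A\in\mathrm{SSy}(N)\subseteq\mathcal X$.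
\end{proof}

\begin{remark}
The obstruction lies in the model $M$ and not in the Scott set. Since $K$ is countable, $\mathcal X\supseteq\mathrm{SSy}(K)$ and $|\mathcal X|=\aleph_1$, the iteration of Theorem~\ref{thm:EL} described in Section~\ref{sec:intro} shows that $\mathcal X$ is the standard system of some elementary extension of $K$. It is not the standard system of any elementary extension of $M$.
\end{remark}

\begin{remark}
The Scott set $\mathcal X$ is not arithmetically closed: $A\in\mathcal X$, but $A'\notin\mathcal X$ because $C\le_TA'$. The method needs this, since the second case of Proposition~\ref{prop:criterion} produces a limit of $A$, and an arithmetically closed $\mathcal X$ containing $A$ contains that limit. Two restricted forms of the question are not settled here: the case of arithmetically closed $\mathcal X$ with $\mathrm{SSy}(M)$ uncountable, and the case of uncountable $M$ with $\mathrm{SSy}(M)$ countable where neither $\mathrm{SSy}(M)$ nor $\mathcal X$ is arithmetically closed.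
\end{remark}

\begin{thebibliography}{9}

\bibitem{talk}
\emph{A Set Theoretic Approach To Scott's Problem},
\texttt{https://victoriagitman.github.io/files/singaporeTalk.pdf}.

\end{thebibliography}
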